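\title{Finite rank does not imply SV: a countable counterexample of rank two}

\begin{abstract}
A Tychonoff space $X$ is an SV space if $C(X)/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$ of $C(X)$, and it has finite rank if the number of minimal prime $\ell$-ideals inside a maximal $\ell$-ideal is bounded. SV spaces have finite rank. We show in ZFC that the converse fails: there is a countable zero-dimensional space $X$ such that $X$ and $\beta X$ have rank two and are not SV spaces. The space is obtained by attaching an ultrafilter sequence to every point of a countable crowded space in which no point is a limit point of two disjoint sets. We determine which quotients of $C(X)$ by minimal primes are valuation domains, and we show that the bound is sharp: rank one implies SV, and every rank $n\ge 2$ occurs for countable and for compact spaces that are not SV.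
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff. For a space $Y$, let $C(Y)$ be the ring of continuous real-valued functions on $Y$ and $C^*(Y)$ the subring of bounded functions. With the pointwise order both are $f$-rings, that is, lattice-ordered rings in which $a\wedge b=0$ and $c\ge 0$ imply $ca\wedge b=ac\wedge b=0$. An \emph{$\ell$-ideal} of an $f$-ring $A$ is an ideal $I$ such that $|a|\le|b|$ and $b\in I$ imply $a\in I$. A \emph{prime $\ell$-ideal} is an $\ell$-ideal that is a prime ideal; a \emph{minimal prime $\ell$-ideal} is minimal among prime $\ell$-ideals, and a \emph{maximal $\ell$-ideal} is maximal among proper $\ell$-ideals. A \emph{valuation domain} is an integral domain in which, of any two elements, one divides the other.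

An $f$-ring $A$ is an \emph{SV $f$-ring} if $A/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$. The \emph{rank} of a maximal $\ell$-ideal $M$ is the number of minimal prime $\ell$-ideals contained in $M$, and $A$ has \emph{finite rank} if some positive integer bounds the ranks of all maximal $\ell$-ideals. A space $Y$ is an \emph{SV space}, or a \emph{space of finite rank}, if $C(Y)$ has the corresponding property. It is known that the ranks of the maximal $\ell$-ideals of $C(Y)$ are bounded as soon as each of them is finite, and that every SV space has finite rank; neither fact is used below. The following problem is posed in \cite{Larson}.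

\medskip
\noindent\textbf{Problem.} \emph{If $X$ is a space of finite rank, must $X$ be an SV space?}
\medskip

The two properties measure different things. Think of a maximal ideal as a point of $\beta Y$ and of the minimal primes inside it as the branches along which the point is approached; the rank counts branches. The SV property concerns one branch $P$ at a time. For $a,b\in C(Y)$ the functions $(|a|-|b|)^+$ and $(|b|-|a|)^+$ have product $0$, so one of them lies in $P$: along $P$, one of $a,b$ is dominated by the other. The SV property asks that the bounded quotient of the smaller by the larger be realized, modulo $P$, by a continuous function on $Y$.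

The simplest cases suggest a positive answer. With one branch at every point the space is SV (Theorem~\ref{thm:sharp}(a)). Gluing $n$ free ultrafilters on $\omega$ to a single point gives an SV space of rank $n$ (Proposition~\ref{prop:Yn}), while a convergent sequence has infinite rank and is not SV (Example~\ref{ex:convergent}). There is also a tempting argument: if only finitely many branches reach a point, cut away all but one and argue as in rank one. The gap in it is that the quotient has to be continuous at the nearby points too, and these may have two branches each, none of which has been cut away. The counterexample makes this happen.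

\begin{theorem}\label{thm:main}
There is a countable zero-dimensional Hausdorff (hence Tychonoff) space $X$ such that, for $A=C(X)$ and also for $A=C^*(X)\cong C(\beta X)$:
\begin{itemize}
\item[(1)] every proper ideal of $A$ contains at most two minimal prime $\ell$-ideals, so $A$ has finite rank at most $2$;
\item[(2)] $A/P$ is not a valuation domain for some minimal prime $\ell$-ideal $P$ of $A$.
\end{itemize}
Thus the countable space $X$ and the compact space $\beta X$ have finite rank and are not SV spaces.
\end{theorem}

The proof is in ZFC. Theorem~\ref{thm:class} tells exactly which quotients $A/P$ are valuation domains. The bound $2$ cannot be lowered.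

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] If every maximal $\ell$-ideal of $C(Y)$ has rank at most $1$, then $Y$ is an SV space.
\item[(b)] For every $n\ge2$ there are a countable space and a compact space, each with maximum rank exactly $n$, that are not SV spaces.
\end{itemize}
Hence the statement ``all ranks at most $n$ implies SV'' holds if and only if $n=1$.
\end{theorem}

Section~\ref{sec:isolated} translates rank and the SV property into statements about ultrafilters, for spaces with a countable dense set of isolated points. Section~\ref{sec:attach} builds such a space $X(E)$ over a base space $E$ and finds, from two test cases, what $E$ must satisfy. Section~\ref{sec:Q} constructs a base $Q$ with these properties, Sections~\ref{sec:rank} and~\ref{sec:val} prove Theorem~\ref{thm:main} for $X=X(Q)$, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.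

\section{Conventions and standard facts}\label{sec:prelim}

\subsection*{Topology} A space, or a subset viewed as a subspace, is \emph{crowded} if it has no isolated points; the empty set is crowded, and a union of crowded subsets is crowded. For a subset $B$ let $B^d$ be its set of limit points: $q\in B^d$ if and only if $q\in\overline{B\setminus\{q\}}$. In a $T_1$ space $B^d$ is closed, $(B\cup B')^d=B^d\cup B'^d$, and every neighborhood of a point of $B^d$ contains infinitely many points of $B$. A space is \emph{zero-dimensional} if its clopen sets form a base. A zero-dimensional $T_1$ space is Tychonoff, since characteristic functions of clopen sets separate points from closed sets. Restriction to $Y$ is a ring and lattice isomorphism from $C(\beta Y)$ onto $C^*(Y)$, where $\beta Y$ is the Stone--\v{C}ech compactification.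

\subsection*{Ultrafilters} Ultrafilters are ultrafilters of subsets of a set $D$; an ultrafilter is \emph{free} if it contains no finite set. We use three facts.
\begin{itemize}
\item[(U1)] A family with the finite intersection property lies in an ultrafilter. Consequently, if $D$ is not a finite union of members of a family $\mathcal I$, some ultrafilter on $D$ contains no member of $\mathcal I$ (extend the family of complements).
\item[(U2)] If $z_1,\dots,z_m$ are distinct ultrafilters, there is a partition $D=S_1\sqcup\dots\sqcup S_m$ with $S_i\in z_i$. Indeed, choose $R_{ij}\in z_i\setminus z_j$ for $i\ne j$, put $S_i=\bigcap_{j\ne i}(R_{ij}\setminus R_{ji})$, and add the remaining points to $S_1$.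
\item[(U3)] A bounded function $f\colon D\to\mathbb R$ has a unique limit $L=\lim_z f$ along $z$, defined by $\{x:|f(x)-L|<\varepsilon\}\in z$ for all $\varepsilon>0$. Functions that agree on a member of $z$ have the same limit. We write $\lim_z f=L$ also for unbounded $f$ when the defining condition holds.
\end{itemize}
If $D\subseteq Y$, an ultrafilter $z$ on $D$ \emph{converges} to $y\in Y$ if $N\cap D\in z$ for every neighborhood $N$ of $y$. Then $\lim_z g=g(y)$ for every $g\in C(Y)$.

\subsection*{Ideals} Write $Z(g)=\{y:g(y)=0\}$ and $M_y=\{g\in A:g(y)=0\}$. The ideal $M_y$ is maximal because $A/M_y\cong\mathbb R$. The prefix $\ell$ can be dropped in the rings that concern us (compare \cite[Chs.~5, 7, 14]{GJ}).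

\begin{lemma}\label{lem:ell}
Let $A$ be $C(Y)$ or $C^*(Y)$. Every prime ideal of $A$ is an $\ell$-ideal. Hence the minimal prime $\ell$-ideals are the minimal prime ideals, and the maximal $\ell$-ideals are the maximal ideals.
\end{lemma}

\begin{proof}
Let $P$ be prime, $b\in P$ and $|a|\le|b|$. Put $k=a^2/b$ off $Z(b)$ and $k=0$ on $Z(b)$. Then $|k|\le|b|$, so $k$ is continuous at the points of $Z(b)$ and $k\in A$. Since $a^2=kb\in P$, we get $a\in P$. The statement on minimal primes follows at once. A maximal ideal is prime, hence a maximal $\ell$-ideal; a maximal $\ell$-ideal lies in a maximal ideal, which is a proper $\ell$-ideal, so the two coincide.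
\end{proof}

\section{Spaces with a countable dense set of isolated points}\label{sec:isolated}

In this section $Y$ is a space with a countable dense set $D$ of isolated points, and $A$ is $C(Y)$ or $C^*(Y)$. Enumerate $D=\{d_0,d_1,\dots\}$ and let $w(d_i)=2^{-i}$, $w=0$ on $Y\setminus D$. For a bounded $f\colon D\to\mathbb R$, let $fw$ denote the function equal to the product on $D$ and to $0$ on $Y\setminus D$. It is the uniform limit of the continuous functions $\sum_{i\le m}2^{-i}f(d_i)\chi_{\{d_i\}}$, so $fw\in C^*(Y)$. Multiplication by $w$ thus places every bounded function on $D$ inside $A$; this is where countability of $D$ enters. For $S\subseteq D$ put $w_S=\chi_Sw$, so that $Z(w_S)\cap D=D\setminus S$. For an ultrafilter $z$ on $D$ let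
\[
P_z=\{g\in A:\ Z(g)\cap D\in z\}.
\]

\begin{lemma}\label{lem:minprimes}
The minimal prime ideals of $A$ are exactly the ideals $P_z$, and $z\mapsto P_z$ is injective. If $z$ converges to $y\in Y$, then $P_z\subseteq M_y$.
\end{lemma}

\begin{proof}
The set $P_z$ is a proper ideal because $Z(g+h)\supseteq Z(g)\cap Z(h)$, $Z(gh)\supseteq Z(g)$ and $Z(1)=\emptyset$. It is prime because $Z(gh)=Z(g)\cup Z(h)$ and an ultrafilter that contains a union of two sets contains one of them.

Every prime ideal $P$ contains some $P_z$. The sets $D\setminus Z(h)$ with $h\in A\setminus P$ are nonempty, since $h\neq0$ and $D$ is dense, and $(D\setminus Z(h))\cap(D\setminus Z(k))=D\setminus Z(hk)$ with $hk\notin P$. By (U1) they lie in an ultrafilter $z$. If $g\in P_z\setminus P$, then $z$ contains both $D\cap Z(g)$ and $D\setminus Z(g)$, which is impossible. So $P_z\subseteq P$.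

Each $P_z$ is minimal. Let $P'\subseteq P_z$ be prime, $g\in P_z$ and $S=Z(g)\cap D\in z$. Then $gw_S=0\in P'$, while $w_S\notin P_z$ because $D\setminus S\notin z$. So $w_S\notin P'$ and $g\in P'$.

Since $w_S\in P_z$ if and only if $S\notin z$, the ideal $P_z$ determines $z$. Finally, if $z$ converges to $y$ and $g\in P_z$, then $g(y)=\lim_zg=0$.
\end{proof}

\begin{remark}\label{rem:beta}
For $A=C^*(Y)\cong C(\beta Y)$ the rank has a purely topological meaning. The maximal ideals of $C(\beta Y)$ are the $M_p$, $p\in\beta Y$, and each ultrafilter $z$ on $D$ converges to exactly one point $p'$ of the compact space $\beta Y$. If $p\ne p'$, a function in $C(\beta Y)$ that vanishes near $p'$ and equals $1$ at $p$ lies in $P_z\setminus M_p$. So the rank of $M_p$ is the number of ultrafilters on $D$ that converge to $p$.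
\end{remark}

To bound ranks from above we use clopen sets. Say that a clopen set $U\subseteq Y$ \emph{separates} $z$ from $z'$ if $U\cap D\in z$ and $U\cap D\notin z'$. Then $1-\chi_U\in P_z$ and $\chi_U\in P_{z'}$, so $P_z+P_{z'}=A$ and no proper ideal contains both. The valuation property becomes an extension property.

\begin{lemma}\label{lem:ext}
The ring $A/P_z$ is a valuation domain if and only if every bounded function $f\colon D\to\mathbb R$ agrees on some member of $z$ with some function in $C^*(Y)$. If $1\le f\le2$ and $f$ does not have this property, then neither of $w+P_z$ and $fw+P_z$ divides the other.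
\end{lemma}

\begin{proof}
Assume the extension property and let $a,b\in A$. One of the sets $\{|a|\le|b|\}\cap D$, $\{|b|\le|a|\}\cap D$ is in $z$; by symmetry let it be the first, and call it $S_1$. If $b\in P_z$, then $a$ vanishes on $S_1\cap Z(b)\in z$, and both classes are $0$. Otherwise $S_2=S_1\setminus Z(b)\in z$. Let $f=a/b$ on $S_2$ and $f=0$ on $D\setminus S_2$, so $|f|\le1$. Choose $c\in C^*(Y)$ and $S\in z$ with $c=f$ on $S$. Then $a-bc$ vanishes on $S\cap S_2\in z$, so $b+P_z$ divides $a+P_z$.

For the converse, the extension property of $f$ is unchanged if $f$ is replaced by $\alpha f+\gamma$ with $\alpha>0$, so it suffices to prove the last sentence of the lemma. Let $1\le f\le2$. If $fw-cw\in P_z$ with $c\in A$, then $c=f$ on some $S\in z$, because $w>0$ on $D$, and $(c\vee1)\wedge2\in C^*(Y)$ equals $f$ on $S$. If $w-cfw\in P_z$, then $c=1/f$ on some $S\in z$, and the reciprocal of $(c\vee\frac12)\wedge1$ is in $C^*(Y)$ and equals $f$ on $S$.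
\end{proof}

Two small spaces show how the lemmas are used. Let $n\ge1$ and let $u_1,\dots,u_n$ be distinct free ultrafilters on $\omega$ (split $\omega$ into $n$ infinite sets and choose one containing each). Let $Y_n=\omega\cup\{\infty\}$, where the points of $\omega$ are isolated and the neighborhoods of $\infty$ are the sets $\{\infty\}\cup S$ with $S\in u_1\cap\dots\cap u_n$. These neighborhoods are clopen, and each $\{m\}$ is clopen because the $u_i$ are free. So $Y_n$ is a countable zero-dimensional Hausdorff space in which $D=\omega$ is dense.

\begin{proposition}\label{prop:Yn}
For $A=C(Y_n)$ and $A=C^*(Y_n)$, the maximum rank of a maximal ideal of $A$ is exactly $n$, and $A$ is an SV $f$-ring.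
\end{proposition}

\begin{proof}
Each $u_i$ converges to $\infty$, so $M_\infty$ contains the $n$ distinct ideals $P_{u_i}$. Let $z\ne z'$ with $z'\notin\{u_1,\dots,u_n\}$. By (U2) there is $S\in z'$ belonging to none of $z,u_1,\dots,u_n$. Then $\omega\setminus S$ is in every $u_i$, so $S$ is clopen, and it separates $z'$ from $z$. Hence a proper ideal that contains two or more minimal primes contains only ideals from the list $P_{u_1},\dots,P_{u_n}$, and all ranks are at most $n$.

Let $f$ be bounded on $\omega$. If $z\notin\{u_1,\dots,u_n\}$, take $S\in z$ in none of the $u_i$ and let $c=f$ on $S$, $c=0$ elsewhere; $c$ vanishes on a neighborhood of $\infty$. If $z=u_i$, take $S\in u_i$ in none of the $u_j$ with $j\ne i$, and let $c=f$ on $S$ and $c=L=\lim_{u_i}f$ elsewhere. The set $\{m:|c(m)-L|<\varepsilon\}$ is in $u_i$ by the choice of $L$, and in $u_j$ for $j\ne i$ because it contains $\omega\setminus S$. In both cases $c\in C^*(Y_n)$, and Lemma~\ref{lem:ext} applies.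
\end{proof}

\begin{example}\label{ex:convergent}
Let $Y=\omega\cup\{\infty\}$ be a convergent sequence with its limit. Every free ultrafilter converges to $\infty$, so $M_\infty$ has infinite rank. Let $f\colon\omega\to\mathbb Q\cap[0,1]$ be a bijection. If $f=c$ on $S$ with $c\in C(Y)$, then $f(S)$ has no accumulation point other than $c(\infty)$. Finitely many such sets $S$ cannot cover $\omega$, since $f(\omega)$ accumulates at every point of $[0,1]$. By (U1) some ultrafilter contains none of them, so $Y$ is not SV.
\end{example}

In $Y_n$ the tempting argument from the introduction works: a member $S$ of $u_i$ can be chosen to miss the other branches, and $\infty$ is the only point where continuity is at stake. To defeat it we want an ultrafilter $z$ each of whose members $S$ belongs to two different ultrafilters with the same limit $r$, and a bounded $f$ with different limits along these two. Then no continuous function agrees with $f$ on $S$.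

\section{Attaching ultrafilter sequences to a base space}\label{sec:attach}

Fix a free ultrafilter $u$ on $\omega$, and let $E$ be a countable zero-dimensional Hausdorff space. We attach to each point $q\in E$ a copy $\{q\}\times\omega$ of $\omega$ that converges to $q$ along $u$. Each $q$ is then reached vertically, through its own fiber, and, if $q$ is not isolated, also horizontally, through the fibers of nearby points.

Let $\Omega=E\times\omega$ and $X(E)=E\sqcup\Omega$. For $S\subseteq\Omega$ put
\[
S_q=\{n:(q,n)\in S\},\qquad S^*=\{q\in E:\ S_q\in u\}.
\]
Since $u$ is an ultrafilter, $S\mapsto S^*$ preserves finite unions, finite intersections and complements, and $(B\times\omega)^*=B$. Declare $T\subseteq X(E)$ open if $T\cap E$ is open in $E$ and $T\cap E\subseteq(T\cap\Omega)^*$. These sets are closed under unions because $*$ is monotone, and under finite intersections because $*$ preserves them.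

\begin{lemma}\label{lem:XE}
\begin{itemize}
\item[(a)] If $H\subseteq E$ is clopen and $T\subseteq\Omega$ satisfies $T^*=H$, then $H\cup T$ is clopen in $X(E)$.
\item[(b)] $X(E)$ is a countable zero-dimensional Hausdorff space, $\Omega$ is a dense set of isolated points, and $E$ carries its original topology.
\item[(c)] A function $g\colon X(E)\to\mathbb R$ is continuous if and only if $g|_E$ is continuous and $g(q)=\lim_{u}g(q,\cdot)$ for every $q\in E$.
\item[(d)] If $v$ is an ultrafilter on $E$, then $\widehat v=\{S\subseteq\Omega:S^*\in v\}$ is an ultrafilter on $\Omega$. The map $v\mapsto\widehat v$ is injective, and if $v$ converges to $q$ in $E$, then $\widehat v$ converges to $q$ in $X(E)$.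
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $H\cup T$ is open by definition, and so is its complement $(E\setminus H)\cup(\Omega\setminus T)$, because $(\Omega\setminus T)^*=E\setminus H$.

(b) For $x\in\Omega$ we have $\{x\}^*=\emptyset$ because $u$ is free, so $\{x\}$ is clopen by (a). If $O\subseteq E$ is open, then $O\cup\Omega$ is open; this shows that $E$ keeps its topology and, with $O=E\setminus\{q\}$, that $\{q\}$ is closed. So $X(E)$ is $T_1$. Let $T$ be open and $q\in T\cap E$. Then $(T\cap\Omega)_q\in u$ is nonempty, so $\Omega$ is dense. Choose a clopen $H\subseteq E$ with $q\in H\subseteq T\cap E$ and let $T'=T\cap(H\times\omega)$. Then $T'^*=(T\cap\Omega)^*\cap H=H$, so $H\cup T'$ is a clopen neighborhood of $q$ inside $T$.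

(c) If $g$ is continuous, then $T=\{x:|g(x)-g(q)|<\varepsilon\}$ is open and contains $q$, so $(T\cap\Omega)_q\in u$. Conversely, assume both conditions, and define $T$ in the same way. Then $T\cap E$ is open in $E$, and for $r\in T\cap E$ the number $g(r)=\lim_ug(r,\cdot)$ lies in the interval $(g(q)-\varepsilon,g(q)+\varepsilon)$, so $(T\cap\Omega)_r\in u$. Thus $T$ is open and $g$ is continuous at $q$; the points of $\Omega$ are isolated.

(d) The first claim holds because $*$ preserves the Boolean operations, and the second because $B\in v$ if and only if $B\times\omega\in\widehat v$. If $T$ is open and contains $q$, then $(T\cap\Omega)^*\supseteq T\cap E\in v$.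
\end{proof}

So Section~\ref{sec:isolated} applies with $D=\Omega$. The principal ultrafilter at $q$ lifts to the \emph{vertical} ultrafilter $u_q=\{S:S_q\in u\}$; the free ultrafilters on $E$ that converge to $q$ lift to horizontal ones. The function that obstructs extension is constant on fibers. For infinite $E=\{q_0,q_1,\dots\}$ put
\[
h(q_i)=\frac1{i+1},\qquad f_0(q,n)=h(q).
\]
For each $\varepsilon>0$ we have $h<\varepsilon$ outside a finite set, although $h>0$ everywhere.

\begin{lemma}\label{lem:obstruct}
If $c\in C(X(E))$ agrees with $f_0$ on $S\subseteq\Omega$, then $S^*$ is discrete.
\end{lemma}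

\begin{proof}
For $q\in S^*$ the function $c(q,\cdot)$ equals $h(q)$ on $S_q\in u$, so $c(q)=h(q)$ by Lemma~\ref{lem:XE}(c). Suppose $r\in S^*$ is a limit point of $S^*$. Every neighborhood of $r$ contains infinitely many points of $S^*$, hence points $s$ with $c(s)=h(s)$ arbitrarily small. Continuity of $c|_E$ gives $c(r)=0$, whereas $c(r)=h(r)>0$.
\end{proof}

Two choices of $E$ show what the base must satisfy.

\begin{example}[one double point is harmless]\label{ex:one}
Let $E=Y_1=\omega\cup\{\infty\}$, built from a free ultrafilter $v$. The point $\infty$ is the limit of $u_\infty$ and of the lift of $v$, so $M_\infty$ has rank at least $2$. Nevertheless $X(E)$ is SV. Let $f$ be bounded on $\Omega$. Every ultrafilter on $\Omega$ contains $\{\infty\}\times\omega$ or $\omega\times\omega$. On the first set, let $c=f$, and let $c=\lim_uf(\infty,\cdot)$ everywhere else. On the second set, let $c=f$, then $c(k)=\lim_uf(k,\cdot)$ for $k\in\omega\subseteq E$, and let $c$ be the constant $\lim_vc|_\omega$ on $\{\infty\}\cup(\{\infty\}\times\omega)$. In both cases $c$ is continuous by Lemma~\ref{lem:XE}(c). The horizontal ultrafilter escapes by dropping the one fiber where a conflict could occur.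
\end{example}

\begin{example}[a crowded base destroys SV]\label{ex:crowded}
Let $E\neq\emptyset$ be crowded. A discrete set $B\subseteq E$ is nowhere dense: if $\overline B$ contained a nonempty open set $O$, we could pick $b\in B\cap O$ and an open $N$ with $N\cap B=\{b\}$, and $(N\cap O)\setminus\{b\}$ would be a nonempty open subset of $\overline B$ missing $B$. A finite union of nowhere dense sets is nowhere dense, so by (U1) there is an ultrafilter $v$ on $E$ without discrete members. By Lemmas~\ref{lem:obstruct} and~\ref{lem:ext}, $A/P_{\widehat v}$ is not a valuation domain. But the rank may be large. For $E=\mathbb Q$ with the usual topology, every free ultrafilter containing $\{1/k:k\ge1\}$ converges to $0$, so $M_0$ has infinite rank.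
\end{example}

So the base should be crowded, and the difficulty lies entirely in the rank. Suppose $p\in E$ is a limit point of disjoint sets $B$ and $B'$. The traces of the neighborhoods of $p$ on $B\setminus\{p\}$ extend to an ultrafilter converging to $p$, and likewise for $B'$; with the principal ultrafilter at $p$ this gives $M_p$ rank at least $3$. For rank $2$ we therefore need a crowded base in which no point is a limit point of two disjoint sets.

\section{A crowded space in which disjoint sets share no limit point}\label{sec:Q}

Spaces as in the next proposition are due to van Douwen \cite{vD}. We give a full proof.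

\begin{proposition}\label{prop:Q}
There is a nonempty countable crowded zero-dimensional Hausdorff space $Q$ such that no point of $Q$ is a limit point of two disjoint subsets of $Q$.
\end{proposition}

The idea is to refine the topology of $\mathbb Q$ as far as possible while keeping it crowded and zero-dimensional. A set can be declared clopen without creating isolated points exactly when it and its complement are crowded, so maximality separates crowded sets only (Steps 1 and 2). Discrete sets remain out of control; we delete their limit points (Step 4) after showing that a dense set survives (Step 3).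

\begin{proof}
Consider the crowded zero-dimensional Hausdorff topologies on the set $\mathbb Q$ that refine the usual topology, which is one of them. The union of a chain of such topologies is closed under finite intersections, hence a base of a topology. This topology is Hausdorff; it is zero-dimensional because a set that is clopen in a member of the chain stays clopen; and it is crowded because every nonempty basic open set has more than one point. By Zorn's lemma there is a maximal such topology $\tau$. All notions below refer to $\tau$.

\emph{Step 1: if $S$ and $\mathbb Q\setminus S$ are both crowded, then $S$ is clopen.} The sets $O\cap S$ and $O\setminus S$ with $O\in\tau$ form a base of a Hausdorff topology $\tau'\supseteq\tau$ in which $S$ is clopen. The basic sets with $O$ $\tau$-clopen are $\tau'$-clopen and still form a base. A nonempty basic set has more than one point, since $S$ and $\mathbb Q\setminus S$ are crowded. By maximality $\tau'=\tau$.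

\emph{Step 2: disjoint crowded sets $S,T$ have disjoint closures.} Let $K$ be the union of all crowded subsets of $\mathbb Q\setminus S$. It is crowded and contains $T$, and $S'=\mathbb Q\setminus K$ contains $S$. Suppose $x$ is isolated in $S'$, say $O\cap S'=\{x\}$ with $O$ open. Then $x\notin S$, since otherwise $x$ would be isolated in $S$. Also $O\setminus\{x\}\subseteq K$, and $x$ is a limit point of $O\setminus\{x\}$ because $\tau$ is crowded. So $K\cup\{x\}$ is a crowded subset of $\mathbb Q\setminus S$ that properly contains $K$, a contradiction. Hence $S'$ and $K$ are complementary crowded sets, clopen by Step 1, and $\overline S\subseteq S'$, $\overline T\subseteq K$.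

\emph{Step 3: the set $G$ of points that are not limit points of any discrete set is dense.} Suppose a nonempty open set $O$ misses $G$. We stack discrete sets in layers, each accumulating on the one below; the even and the odd layers will violate Step 2. We construct sets $L_n\subseteq O$ and pairwise disjoint clopen sets $W_x\subseteq O$ with $x\in W_x$, for $x\in L_n$. Let $L_0=\{p\}$ with $p\in O$, and let $W_p\subseteq O$ be a clopen neighborhood of $p$. Given $L_n$ and $x\in L_n$, the point $x$ is a limit point of a discrete set; intersecting it with $W_x\setminus\{x\}$ gives an infinite discrete set $N_x=\{y_0,y_1,\dots\}\subseteq W_x\setminus\{x\}$ with $x\in\overline{N_x}$. Choose clopen sets $V_i\subseteq W_x\setminus\{x\}$ with $V_i\cap N_x=\{y_i\}$, and put $W_{y_i}=V_i\setminus\bigcup_{j<i}V_j$. These are pairwise disjoint clopen neighborhoods of the $y_i$ inside $W_x\setminus\{x\}$. Let $L_{n+1}=\bigcup_{x\in L_n}N_x$. The sets $W_y$, $y\in L_{n+1}$, are pairwise disjoint because the $W_x$, $x\in L_n$, are.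

By induction, $W_y$ misses $L_0\cup\dots\cup L_n$ for $y\in L_{n+1}$: if $y\in N_x$, then $W_y\subseteq W_x\setminus\{x\}$, the set $W_x$ misses $L_0\cup\dots\cup L_{n-1}$, and $W_x\cap L_n=\{x\}$. So the layers $L_n$ are pairwise disjoint. By construction $L_n\subseteq\overline{L_{n+1}}$, hence $L_n\subseteq\overline{L_{n+2}}$, and every point of $L_n$ is a limit point of $L_{n+2}$. Thus $S=\bigcup_nL_{2n}$ and $T=\bigcup_nL_{2n+1}$ are disjoint and crowded. But $p\in S$ and $p\in\overline{L_1}\subseteq\overline T$, contradicting Step 2.

\emph{Step 4: no $x\in G$ is a limit point of two disjoint sets.} Let $x\in\overline S\setminus S$. Let $S_c$ be the union of all crowded subsets of $S$ and $S_s=S\setminus S_c$, and let $I$ be the set of isolated points of $S_s$. The set $S_s\setminus\overline I$ is relatively open in $S_s$, so an isolated point of it would lie in $I$; it is therefore crowded, hence contained in $S_c$, hence empty. So $\overline{S_s}=\overline I$. Since $I$ is discrete, $x\notin I$ and $x\in G$, we get $x\notin\overline{S_s}$, and so $x\in\overline{S_c}$. If $x$ were a limit point of disjoint sets $S$ and $T$, remove $x$ from both; then $x\in\overline{S_c}\cap\overline{T_c}$, contradicting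 Step 2.

Let $Q=G$ with the subspace topology. It is countable, zero-dimensional, Hausdorff and, by Step 3, nonempty. It is crowded: if $O$ is open and $x\in O\cap G$, the nonempty open set $O\setminus\{x\}$ meets $G$. Step 4 gives the required property.
\end{proof}

From now on $Q$ is a space as in Proposition~\ref{prop:Q}. We use it only through the following facts.

\begin{lemma}\label{lem:Qfacts}
\begin{itemize}
\item[(Q1)] If $Q=B_1\sqcup\dots\sqcup B_m$, then the sets $B_i^d$ are clopen and partition $Q$.
\item[(Q2)] For $p\in Q$, the family $v_p=\{B\subseteq Q:p\in B^d\}$ is a free ultrafilter on $Q$ converging to $p$.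
\item[(Q3)] If $B^d\ne\emptyset$, then $B$ contains a nonempty open set; in particular $B$ is not discrete.
\item[(Q4)] If $F,F'\subseteq Q$ are disjoint and closed, there is a clopen set containing $F$ and missing $F'$. In particular $Q$ is normal.
\end{itemize}
\end{lemma}

\begin{proof}
(Q1) The sets $B_i^d$ cover $Q^d=Q$, and they are disjoint by Proposition~\ref{prop:Q}. Finitely many disjoint closed sets that cover $Q$ are clopen.

(Q2) The family $v_p$ is upward closed and contains no finite set. By (Q1) it contains exactly one of $B$, $Q\setminus B$. If $B,B'\in v_p$, then $p\notin(Q\setminus B)^d\cup(Q\setminus B')^d=(Q\setminus(B\cap B'))^d$, so $B\cap B'\in v_p$. A neighborhood $N$ of $p$ has $p\in N^d$ because $Q$ is crowded.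

(Q3) Let $p\in B^d$. Then $p\notin(Q\setminus B)^d$, so there is an open $N\ni p$ with $N\setminus\{p\}\subseteq B$. The set $N\setminus\{p\}$ is open and nonempty, and none of its points is isolated in $B$.

(Q4) Each of the countably many points of $Q$ has a clopen neighborhood missing $F$ or $F'$. Removing from each of these the earlier ones gives a partition of $Q$ into clopen sets, each missing $F$ or $F'$. The union of those that meet $F$ is open, has open complement, contains $F$ and misses $F'$.
\end{proof}

\section{The rank is two}\label{sec:rank}

Let $X=X(Q)$, $\Omega=Q\times\omega$, and let $A$ be $C(X)$ or $C^*(X)$. For $p\in Q$ the \emph{horizontal} ultrafilter at $p$ is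
\[
z_p=\widehat{v_p}=\{S\subseteq\Omega:\ p\in(S^*)^d\}.
\]
The base $Q$ was chosen to control the ideals $M_p$ with $p\in Q$, but $A$ may have other maximal ideals, and these must be treated as well. So we argue with arbitrary ultrafilters and look for a clopen set that separates two out of any three.

Color $\Omega$ with three colors, one for each ultrafilter. A point $q\in Q$ then receives a vertical color, the one chosen by $u_q$, and a horizontal color, the one chosen by $z_q$. The horizontal color is locally constant by (Q1). On the clopen piece of horizontal color $i$, the two other colors occur vertically only on sets without limit points, and such sets can be separated by (Q4).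

\begin{proposition}\label{prop:rank}
If $z_1,z_2,z_3$ are distinct ultrafilters on $\Omega$, then $P_{z_j}+P_{z_k}=A$ for some $j\ne k$. Hence no proper ideal of $A$ contains three minimal prime ideals.
\end{proposition}

\begin{proof}
By (U2) write $\Omega=S_1\sqcup S_2\sqcup S_3$ with $S_i\in z_i$. The sets $B_i=S_i^*$ (vertical color $i$) partition $Q$, and by (Q1) the sets $C_i=B_i^d$ (horizontal color $i$) are clopen and partition $Q$. For each $j$ there is a unique $i(j)$ with $C_{i(j)}\times\omega\in z_j$.

\emph{Case 1: $i(j)\ne i(k)$ for some $j,k$.} The set $C_{i(j)}\cup(C_{i(j)}\times\omega)$ is clopen by Lemma~\ref{lem:XE}(a) and separates $z_j$ from $z_k$.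

\emph{Case 2: $i(1)=i(2)=i(3)=i$.} Let $j,k$ be the two indices different from $i$. A limit point of $B_j\cap C_i$ would lie in the closed set $C_i$ and in $B_j^d=C_j$, which are disjoint. So $B_j\cap C_i$ has no limit points and is closed, and the same argument applies to $B_k\cap C_i$. These two sets are disjoint. Intersecting a clopen set from (Q4) with $C_i$ gives a clopen $H\subseteq C_i$ with $B_j\cap C_i\subseteq H$ and $H\cap B_k=\emptyset$. The set $H\times\omega$ need not contain $S_j\cap(C_i\times\omega)$ or miss $S_k$, but it can be corrected by a $u$-small set in each fiber. Put
\[
T=\bigl((H\times\omega)\cup(S_j\cap(C_i\times\omega))\bigr)\setminus S_k .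
\]
If $q\in H$, then $T_q=\omega\setminus(S_k)_q\in u$, because $q\notin B_k$. If $q\in C_i\setminus H$, then $T_q=(S_j)_q\notin u$, because $q\notin B_j$. If $q\notin C_i$, then $T_q=\emptyset$. So $T^*=H$, and $H\cup T$ is clopen by Lemma~\ref{lem:XE}(a). Now $T$ contains $S_j\cap(C_i\times\omega)\in z_j$ and misses $S_k\in z_k$, so $H\cup T$ separates $z_j$ from $z_k$.

The last sentence of the proposition follows from Lemma~\ref{lem:minprimes}.
\end{proof}

The third ultrafilter is needed so that two colors different from $i$ are available. With two ultrafilters the conclusion fails at every point of $Q$.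

\begin{proposition}\label{prop:exact}
For each $p\in Q$ the maximal ideal $M_p$ has rank exactly $2$; the minimal primes in it are $P_{u_p}$ and $P_{z_p}$.
\end{proposition}

\begin{proof}
The ultrafilters $u_p$ and $z_p$ are the lifts of the principal ultrafilter at $p$ and of the free ultrafilter $v_p$. By Lemma~\ref{lem:XE}(d) they are distinct and converge to $p$. So $M_p$ contains $P_{u_p}\ne P_{z_p}$ by Lemma~\ref{lem:minprimes}, and no third minimal prime by Proposition~\ref{prop:rank}.
\end{proof}

\section{Which quotients are valuation domains}\label{sec:val}

Lemma~\ref{lem:obstruct} forces $S^*$ to be discrete, and in $Q$ discrete sets have no limit points by (Q3). Over a set without limit points, in turn, there is no obstruction to extension. This yields a complete classification.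

\begin{theorem}\label{thm:class}
Let $A$ be $C(X)$ or $C^*(X)$ and let $z$ be an ultrafilter on $\Omega$. Then $A/P_z$ is a valuation domain if and only if there is $S\in z$ such that $S^*$ has no limit points in $Q$.
\end{theorem}

\begin{proof}
Let $S\in z$ with $(S^*)^d=\emptyset$, and let $f\colon\Omega\to[-\lambda,\lambda]$ be given. The set $S^*$ is closed and discrete, so the function $q\mapsto\lim_uf(q,\cdot)$ is continuous on it. By Tietze's theorem, which extends a continuous function from a closed subset of a normal space into $[-\lambda,\lambda]$ to the whole space, and by (Q4), it extends to a continuous $c\colon Q\to[-\lambda,\lambda]$. Put $c=f$ on $S$ and $c(q,n)=c(q)$ for $(q,n)\in\Omega\setminus S$. If $q\in S^*$, then $c(q,\cdot)=f(q,\cdot)$ on $S_q\in u$, so its limit along $u$ is $c(q)$. If $q\notin S^*$, then $c(q,\cdot)=c(q)$ on $\omega\setminus S_q\in u$. So $c\in C^*(X)$ by Lemma~\ref{lem:XE}(c), and $A/P_z$ is a valuation domain by Lemma~\ref{lem:ext}.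

Conversely, let $A/P_z$ be a valuation domain. By Lemma~\ref{lem:ext} the function $f_0$ agrees with some $c\in C^*(X)$ on some $S\in z$. By Lemma~\ref{lem:obstruct}, $S^*$ is discrete, and by (Q3) it has no limit points.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X=X(Q)$ is countable, zero-dimensional and Hausdorff by Lemma~\ref{lem:XE}(b). Part (1) is Proposition~\ref{prop:rank}, read through Lemma~\ref{lem:ell}. For (2), fix $p\in Q$. Every $S\in z_p$ has $p\in(S^*)^d$, so $A/P_{z_p}$ is not a valuation domain by Theorem~\ref{thm:class}. Taking $A=C(X)$ gives the statement for $X$, and taking $A=C^*(X)\cong C(\beta X)$ gives it for $\beta X$.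
\end{proof}

\begin{remark}\label{rem:branches}
The two branches at $p\in Q$ behave differently. The set $\{p\}\times\omega\in u_p$ has $(\{p\}\times\omega)^*=\{p\}$, so $A/P_{u_p}$ is a valuation domain, while $A/P_{z_p}$ is not. By the last sentence of Lemma~\ref{lem:ext}, a single pair of functions witnesses every failure: $w$ and $(1+f_0)w$. The mechanism is the one sought at the end of Section~\ref{sec:isolated}. If $S\in z_p$, then $S^*$ has an interior point $r$ by (Q3), and $S$ belongs to both $u_r$ and $z_r$. The limit of $f_0$ along $u_r$ is $h(r)>0$. Its limit along $z_r$ is $0$, because $h<\varepsilon$ on a cofinite set and $v_r$ is free.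
\end{remark}

\section{Rank one and rank $n$}\label{sec:sharp}

For part (a) of Theorem~\ref{thm:sharp} we recall from \cite[Ch.~7]{GJ} that the maximal ideals of $C(Y)$ are the ideals $M^p=\{f:p\in\overline{Z(f)}\}$ for $p\in\beta Y$, with closures taken in $\beta Y$, and that the ideal $O^p$ of all $f$ such that $\overline{Z(f)}$ is a neighborhood of $p$ equals $\{f: fg=0\text{ for some }g\notin M^p\}$. By \cite[Theorem~14.25]{GJ}, if every $O^p$ is prime, then $Y$ is an $F$-space: every finitely generated ideal of $C(Y)$ is principal.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
By Lemma~\ref{lem:ell} each $M^p$ contains at most one minimal prime ideal. Every prime ideal contains a minimal prime ideal by Zorn's lemma, so $M^p$ contains exactly one, say $P^p$, and $P^p$ is the intersection of all prime ideals inside $M^p$.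

This intersection is $O^p$. If $fg=0$ with $g\notin M^p$, then $f$ lies in every prime $P\subseteq M^p$, since $g\notin P$. If $f\notin O^p$, then the multiplicative set $\{f^kg:k\ge0,\ g\notin M^p\}$ does not contain $0$, because $f^kg=0$ with $k\ge1$ implies $fg=0$. An ideal maximal among those disjoint from this set is prime, lies in $M^p$ and omits $f$. So $O^p=P^p$ is prime for every $p$, and every finitely generated ideal of $C(Y)$ is principal.

Let $P$ be a prime ideal and $R=C(Y)/P$. Finitely generated ideals of the domain $R$ are principal. Moreover $R$ is local. Otherwise $P$ lies in maximal ideals $M\ne M'$, and there is $a\in M$ with $1-a\in M'$. The product of $(\frac12-a)^+$ and $(a-\frac12)^+$ is $0$, so one of them is in $P$. In the first case $M$ contains $a^2+(\frac12-a)^+$, in the second $M'$ contains $(1-a)^2+(a-\frac12)^+$, and both functions have no zeros and are units.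

Let $x,y\in R$, not both $0$. Write $(x,y)=(d)$, $x=x'd$, $y=y'd$, $d=rx+sy$. Canceling $d\ne0$ gives $1=rx'+sy'$, so $x'$ and $y'$ are not both in the maximal ideal of $R$. If $x'$ is a unit, then $y=y'x'^{-1}x$; if $y'$ is a unit, then $x=x'y'^{-1}y$. So $R$ is a valuation domain, and $Y$ is SV.
\end{proof}

For part (b) the rank is raised by placing a space of rank $n$ next to $X$. For $n=2$ the spaces $X$ and $\beta X$ already suffice, by Proposition~\ref{prop:exact}.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $n\ge2$ and let $X_n$ be the topological sum of $X$ and $Y_n$, a countable zero-dimensional Hausdorff space. Then $C(X_n)=C(X)\times C(Y_n)$ and $C(\beta X_n)\cong C^*(X_n)=C^*(X)\times C^*(Y_n)$. Write either ring as $A_1\times A_2$. A prime ideal contains $(1,0)$ or $(0,1)$, since their product is $0$. So it has the form $P\times A_2$ with $P$ prime in $A_1$ and quotient $A_1/P$, or $A_1\times P$ with $P$ prime in $A_2$ and quotient $A_2/P$. Primes of different forms are incomparable, and inclusions among primes of the same form are those of the factor. Hence the ranks of the maximal ideals of $A_1\times A_2$ are those of $A_1$ together with those of $A_2$. The former are at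 most $2\le n$ by Theorem~\ref{thm:main}, and the latter have maximum $n$ by Proposition~\ref{prop:Yn}. For $p\in Q$ the ideal $P_{z_p}\times A_2$ is a minimal prime whose quotient $A_1/P_{z_p}$ is not a valuation domain. So the countable space $X_n$ and the compact space $\beta X_n$ have maximum rank exactly $n$ and are not SV spaces. Together with (a), this gives the last sentence of the theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{vD} van Douwen, \emph{Applications of maximal topologies}, Topology Appl.\ 51 (1993).

\bibitem{GJ} Gillman and Jerison, \emph{Rings of Continuous Functions}.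

\bibitem{Larson} Suzanne Larson, \texttt{http://afst.cedram.org/cedram-bin/article/}\allowbreak\texttt{AFST\_2010\_6\_19\_S1\_111\_0.pdf}.

\end{thebibliography}
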